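\title{A sharp codimension bound for involutions with one fixed dimension of opposite parity}

\begin{abstract}
Let $T$ be a smooth involution on a closed $m$-manifold, let $n<m$ be the largest dimension of a fixed component, and suppose that exactly one dimension $j$ occurring in the fixed set has parity different from that of $n$, the normal bundle of the $j$-dimensional part being nonbounding. It has been conjectured that the codimension $k=m-n$ is then at most $j+1$. We prove that $k\le 1+\lfloor 6j/5\rfloor$ and that this bound is attained for every $j<n$ with $n-j$ odd. Hence the conjecture holds for $j\le 4$ and fails for every $j\ge 5$. The counterexamples are built from the $5$-manifold $SU(3)/SO(3)$. The bound $k\le j+1$ does hold for all $j$ when every fixed dimension other than $j$ and $n$ is at most $n-j$.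
\end{abstract}

\section{The problem and the results}

Let $T$ be a smooth involution on a closed smooth $m$-manifold $M$ with nonempty fixed set $F$. Write $F^i$ for the union of the $i$-dimensional components of $F$, $\nu^i$ for its normal bundle in $M$, and $\pi_0(F)$ for the set of $i$ with $F^i\neq\emptyset$. Let $n=\max\pi_0(F)$, assume $n<m$, and let $k=m-n$ be the codimension of the top-dimensional part $F^n$. A vector bundle $\nu$ over a closed manifold $N$ \emph{bounds} if there are a compact manifold $W$ with $\partial W=N$ and a vector bundle over $W$ that restricts to $\nu$. Near $F^i$ the involution is multiplication by $-1$ in the fibers of $\nu^i$, and if $\nu^i$ bounds, then $F^i$ can be cut out of $M$ without disturbing the rest of the fixed set (Theorem~\ref{thm:CF}). Only the nonbounding $\nu^i$ can therefore constrain the involution.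

When is $k$ forced to be small? The swap $(a,b)\mapsto(b,a)$ on $N\times N$, with $N$ a nonbounding $n$-manifold, fixes only the diagonal and has $k=n$, so a hypothesis is needed. Consider instead the linear involution
\begin{equation}\label{eq:linear}
T[s,s']=[s,-s']\quad\text{on }\mathbb{RP}^{n+j+1},\qquad s\in\mathbb R^{j+1},\ s'\in\mathbb R^{n+1},\quad j<n .
\end{equation}
It fixes $\mathbb{RP}^j\sqcup\mathbb{RP}^n$ and has $k=j+1$, however large $n$ is. The following special cases are known, all normal bundles being nonbounding: $k\le1$ if $\pi_0(F)=\{0,n\}$ with $n$ odd; $k\le2$ if $\pi_0(F)=\{1,n\}$ with $n$ even; $k\le3$ if $\pi_0(F)=\{2,n\}$ with $n$ odd; and $k\le4$ if $n\ge4$ is even and $\pi_0(F)$ is one of $\{0,2,3,n\}$, $\{2,3,n\}$, $\{0,3,n\}$, $\{3,n\}$. In each case one dimension $j$ has parity opposite to all the others, and the bound is the value $j+1$ of the example \eqref{eq:linear}. The general statement is posed as a conjecture in \cite{SC}.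

\medskip
\noindent\textbf{Conjecture.} \emph{Suppose that $\nu^i$ does not bound for any $i\in\pi_0(F)$, and that either \textup{(1)} some odd $j$ with $0<j<n$ lies in $\pi_0(F)$ and all other elements of $\pi_0(F)$ are even, or \textup{(2)} some even $j$ with $0\le j<n$ lies in $\pi_0(F)$ and all other elements of $\pi_0(F)$ are odd. Then $k\le j+1$, and for such $j$ there are involutions of this form with $k=j+1$.}
\medskip

The two cases together say that $n-j$ is odd and that every element of $\pi_0(F)\setminus\{j\}$ is congruent to $n$ modulo $2$. We determine the largest possible $k$.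

\begin{theorem}\label{thm:upper}
Let $(M^m,T)$ be a closed manifold with involution, and let $0\le j<n<m$ with $n-j$ odd. Suppose that every component of $F$ has dimension $j$, or a dimension $i\le n$ with $i\equiv n\pmod 2$. If $\nu^j$ does not bound, then $k=m-n\le 1+\lfloor 6j/5\rfloor$.
\end{theorem}

\begin{theorem}\label{thm:examples}
Let $0\le j<n$ with $n-j$ odd, and let $0\le r\le\lfloor j/5\rfloor$. There is an involution $(M,T)$ such that $j,n\in\pi_0(F)$, $n=\max\pi_0(F)$, all elements of $\pi_0(F)\setminus\{j\}$ are congruent to $n$ modulo $2$, no $\nu^i$ with $i\in\pi_0(F)$ bounds, and $k=j+1+r$. For $r=0$ one may take $\pi_0(F)=\{j,n\}$, and for $r=1$ one may take $\pi_0(F)=\{j,n-4,n\}$.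
\end{theorem}

\begin{corollary}\label{cor:answer}
In the situation of the Conjecture, $k\le1+\lfloor6j/5\rfloor$, and this is best possible for each pair $(j,n)$. The inequality $k\le j+1$ is true and best possible for $j\le4$. For each $j\ge5$ and each $n>j$ with $n-j$ odd it is violated by an involution with $\pi_0(F)=\{j,n-4,n\}$ and $k=j+2$. Involutions with $k=j+1$ exist for all $j$.
\end{corollary}

\begin{proof}
We have $1+\lfloor6j/5\rfloor=j+1+\lfloor j/5\rfloor$, which equals $j+1$ exactly when $j\le4$. Apply Theorem~\ref{thm:upper}, and Theorem~\ref{thm:examples} with $r=\lfloor j/5\rfloor$, $r=1$ and $r=0$.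
\end{proof}

The counterexamples have a fixed component only four dimensions below the top one. If such components are excluded, the conjectured bound is correct.

\begin{theorem}\label{thm:gap}
In the situation of Theorem~\ref{thm:upper}, suppose in addition that every dimension $i\neq j,n$ occurring in $F$ satisfies $i\le n-j$ (for instance, $\pi_0(F)=\{j,n\}$). Then $k\le j+1$. By Theorem~\ref{thm:examples} with $r=0$, this is sharp for all $(j,n)$.
\end{theorem}

Neither hypothesis of Theorem~\ref{thm:upper} can be dropped. If $\nu^j$ may bound, add to the swap on $N^n\times N^n$ a sphere $S^{2n}$ with the linear involution fixing $S^j$; then $k=n$. If $n-j$ may be even, take the $r$-th power of the involution of Lemma~\ref{lem:L}, which acts on a $5$-manifold and fixes a point and a projective plane; it has a single isolated fixed point, so $j=0$, while $n=2r$ and $k=3r$.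

Both upper bounds come from the Kosniowski--Stong formula, which gives a linear relation among the characteristic numbers of the bundles $\nu^i$ for each symmetric polynomial of degree less than $m$. The parity hypothesis supplies a polynomial $x$ that is nilpotent on every $F^i$ with $i\ne j$ and invertible on $F^j$; it turns these relations into relations on $F^j$ alone. Each relation has a cost, and it is available when its cost is at most $k-2$. For large $k$ all numbers of $\nu^j$ vanish, and the bound on $k$ is the price of the most expensive relation needed.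

\section{Tools from unoriented bordism}\label{sec:tools}

All cohomology has coefficients in $\mathbb Z_2$. For a closed manifold $N$ and a possibly inhomogeneous class $a$, $\int_Na$ is the value of the component of degree $\dim N$ on the fundamental class. On $F^i$ we write $v=1+v_1+v_2+\cdots$ and $w=1+w_1+w_2+\cdots$ for the total Stiefel--Whitney classes of $\nu^i$ and of $TF^i$. The \emph{characteristic numbers} of $(F^i,\nu^i)$ are the numbers $\int_{F^i}p(v,w)$, with $p$ a polynomial in the $v_a$ and $w_b$. For a partition $\gamma$, $|\gamma|$ is the sum and $\ell(\gamma)$ the number of its parts.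

\begin{theorem}[Conner--Floyd]\label{thm:CF}
\textup{(a)} A vector bundle over a closed manifold bounds if and only if all its characteristic numbers vanish.

\textup{(b)} Suppose $(F^i,\nu^i)=\partial(W,\eta)$. Gluing the disk bundle $D(\eta)$ to $M\times[0,1]$ along $D(\nu^i)\times1$ yields an involution on the closed $m$-manifold $(M\setminus\operatorname{int}D(\nu^i))\cup S(\eta)$ with fixed set $F\setminus F^i$.
\end{theorem}

In (b) the involution is $T$ on the first piece and $-1$ in the fibers of the sphere bundle $S(\eta)$, so the other normal bundles are unchanged.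

Let $\mathcal R=\mathbb Z_2[x_1,\dots,x_m]^{S_m}$ be the ring of symmetric polynomials. For $f\in\mathcal R$ and $0\le i<m$ put
\[
f|_i=f(1+y_1,\dots,1+y_{m-i},z_1,\dots,z_i).
\]
This is symmetric in the $y$'s and in the $z$'s, hence a polynomial in their elementary symmetric functions, for which we substitute $v_a$ and $w_b$: the $y$'s and $z$'s are the formal roots in $v=\prod(1+y)$, $w=\prod(1+z)$. The map $f\mapsto f|_i$ is a ring homomorphism. It does not preserve degrees; we let $\operatorname{ord}_if$ be the lowest degree in $y,z$ of a term of the polynomial $f|_i$.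

\begin{theorem}[Kosniowski--Stong \cite{KS}]\label{thm:KS}
If $f\in\mathcal R$ has degree less than $m$, then $\sum_i\int_{F^i}f|_i\,v^{-1}=0$.
\end{theorem}

Let $\mathcal N_*$ be the unoriented bordism ring. For a closed $q$-manifold $N$ whose tangent bundle has roots $z$, let $s_q[N]=\int_N\sum_zz^q$. The class $\sum z^q$ is additive under Whitney sums, so $s_q$ vanishes on a product of two manifolds of positive dimension. Let $\mathcal A$ be the mod $2$ Steenrod algebra and $\mathcal A^+$ its part of positive degree.

\begin{theorem}[Thom]\label{thm:Thom}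
\textup{(a)} $\mathcal N_*=\mathbb Z_2[Z_q:q\ge2,\ q\ne2^a-1]$, where $Z_q\in\mathcal N_q$ may be any class with $s_q[Z_q]\ne0$.

\textup{(b)} $H^*(MO)$ is free over $\mathcal A$, and $\mathcal N_d=\pi_d(MO)\to\operatorname{Hom}(H^d(MO),\mathbb Z_2)$ is injective with image the annihilator of $\mathcal A^+H^*(MO)$.
\end{theorem}

Thus the generators have dimensions $2,4,5,6,8,\dots$. The total square $\operatorname{Sq}=\sum\operatorname{Sq}^a$ is a ring automorphism of $\prod_qH^q(BO)$, where $H^*(BO)=\mathbb Z_2[w_1,w_2,\dots]$, so there is a unique class $V=1+V_1+\cdots$ with $\operatorname{Sq}V=w$. Wu's formula says that $\int_N\operatorname{Sq}a=\int_NV(TN)\,a$ for every closed $N$ and every $a\in H^*(N)$. By part (b), the Wu relations are the only relations among Stiefel--Whitney numbers: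

\begin{lemma}\label{lem:W}
Let $\varphi:\mathbb Z_2[w_1,w_2,\dots]_d\to\mathbb Z_2$ be linear, with $\varphi\bigl((\operatorname{Sq}p+Vp)_d\bigr)=0$ for all $p\in H^*(BO)$. Then there is a closed $d$-manifold $N$ with $\varphi(p)=\int_Np(TN)$ for all $p$ of degree $d$.
\end{lemma}

\begin{proof}
We have $H^*(MO)=H^*(BO)\,U$ with $U$ the Thom class, and the map in Theorem~\ref{thm:Thom}(b) evaluates classes on the stable normal bundle. Reparametrize $BO$ by the map classifying the inverse bundle, so that $w$ evaluates to the tangential class; then $[N]$ corresponds to $pU\mapsto\int_Np(TN)$, and $\operatorname{Sq}U=w^{-1}U$. Put $\tilde\varphi(pU)=\varphi(p)$. For $a=Vp$,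
\[
\operatorname{Sq}(aU)=\operatorname{Sq}(V)\operatorname{Sq}(p)\,w^{-1}U=\operatorname{Sq}(p)\,U ,
\]
so the hypothesis reads $\tilde\varphi\bigl((\operatorname{Sq}(aU))_d\bigr)=\tilde\varphi(a_dU)$. Since $V$ is invertible and only degrees $\le d$ matter, this holds for every $a$. For $a$ homogeneous of degree $d-b$ with $b>0$ it says $\tilde\varphi(\operatorname{Sq}^b(aU))=0$. The elements $\operatorname{Sq}^b(aU)$ span $\mathcal A^+H^*(MO)$ in degree $d$, and Theorem~\ref{thm:Thom}(b) applies.
\end{proof}

\section{Isolating $F^j$, and the cases $j\le2$}\label{sec:x}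

Let $M,T,j,n,k$ be as in Theorem~\ref{thm:upper}. Put
\[
x=x_1+\dots+x_m+k\in\mathcal R ,
\]
the constant $k$ being read modulo $2$. Then $x|_i=(m-i+k)+v_1+w_1$. If $i\equiv n$, then $m-i\equiv k$ and $x|_i=v_1+w_1$ is homogeneous of degree $1$. Since $n-j$ is odd, $x|_j=1+v_1+w_1$ is a unit in the cohomology of $F^j$. This is how the parity hypothesis enters the upper bounds.

\begin{lemma}\label{lem:vanish}
Let $f\in\mathcal R$ and $0\le D\le n+1$. Suppose that $\deg f-D\le k-2$ and that $\operatorname{ord}_if+(n+1-D)>i$ for every $i\in\pi_0(F)\setminus\{j\}$. Then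
\[
\int_{F^j}\bigl(x^{n+1-D}f\bigr)\big|_j\,v^{-1}=0 .
\]
The second condition holds if $\operatorname{ord}_if\ge D$ for all $i$.
\end{lemma}

\begin{proof}
The polynomial $x^{n+1-D}f$ has degree at most $n+1+(k-2)=m-1$, so Theorem~\ref{thm:KS} applies. For $i\ne j$ we have $i\equiv n$, so $(x^{n+1-D}f)|_i$ has only terms of degree at least $n+1-D+\operatorname{ord}_if>i$, and $F^i$ contributes nothing. The last sentence holds because $i\le n$.
\end{proof}

We call $\deg f-D$ the \emph{cost} of the pair $(f,D)$. A polynomial that already vanishes to order $D$ saves $D$ factors of $x$, so we want polynomials of high order and low degree. The basic one is built from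
\[
Q(X)=X^2+X ,
\]
which satisfies $Q(1+y)=Q(y)=y+y^2$ and $Q(z)=z+z^2$: it has degree $2$ and order $1$ at both kinds of roots.

Both upper bounds are proved by contradiction under an assumption that implies $k\ge j+2$. Then $m-j=k+(n-j)>j$, so the classes $v_1,\dots,v_j$ all occur, and restriction to $F^j$ followed by truncation is a ring homomorphism from $\mathcal R$ to
\[
H=\mathbb Z_2[v_1,\dots,v_j,w_1,\dots,w_j]/(\text{degree}>j).
\]
From now on $f|_j$ denotes the image in $H$. By Theorem~\ref{thm:CF}(a), the goal is to show that the linear form $\int_{F^j}:H\to\mathbb Z_2$ is zero. Put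
\[
C=vw=1+C_1+C_2+\cdots ,
\]
the class of $\nu^j\oplus TF^j=TM|_{F^j}$; the $C_s$ are the elementary symmetric functions of all $m$ roots $y,z$. As $C_s=v_s+(\text{terms in }w\text{ and }v_a,\ a<s)$, the ring $H$ is also the truncated polynomial ring on the $C_s$ and $w_s$. Note that $x|_j=1+C_1$ and $v^{-1}=wC^{-1}$.

\begin{example}\label{ex:small}
\emph{$j=0$, $k\ge2$.} Take $f=1$, $D=0$, of cost $0$. The lemma gives $\int_{F^0}1=0$: the number of isolated fixed points is even, and $\nu^0$ bounds.

\emph{$j=1$, $k\ge3$.} Here $n$ is even and $F^1$ is a union of circles, so $w_1=0$ and the only number is $\int v_1$. The choice $f=1$ gives $\int(1+v_1)^{n+1}(1+v_1)=(n+2)\int v_1=0$, which is empty. The choice $f=\sum_lQ(x_l)$, $D=1$, of cost $1$, has $f|_1=C_1$ and gives $\int C_1=\int v_1=0$.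

\emph{$j=2$, $k\ge4$.} The numbers are those of $C_1^2$, $C_2$, $C_1w_1$, $w_1^2$, $w_2$, and we kill them in order of decreasing degree in $C$. The polynomials $\sum_lQ(x_l)^2$ and $\sum_{l<l'}Q(x_l)Q(x_{l'})$ have degree $4$ and order $2$, hence cost $2$ with $D=2$, and they restrict to $C_1^2$ and $C_2$. So $\int C_1^2=\int C_2=0$. Wu's formula gives $\int C_1w_1=\int\operatorname{Sq}^1C_1=\int C_1^2=0$, since $V_1=w_1$. Finally $f=1$ gives $\int(1+C_1)^{n+1}wC^{-1}=0$; the degree $2$ part of the integrand is $w_2$ plus a combination of $C_1^2$, $C_2$, $C_1w_1$, so $\int w_2=0$, and $\int w_1^2=\int w_2$ on a surface.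
\end{example}

So $k\le j+1$ for $j\le2$. The case $j=2$ contains the three ingredients of the general proof: induction on the degree in $C$, Wu's relations, and relations from Lemma~\ref{lem:vanish} that see the tangential classes.

\section{The bound $k\le1+\lfloor6j/5\rfloor$}\label{sec:upper}

Assume $k\ge\lfloor6j/5\rfloor+2$. We prove that $\int_{F^j}$ vanishes on $H$.

\subsection{Test polynomials}

For a partition $\alpha$ let $m_\alpha$ be the monomial symmetric function in $m$ variables, and let $\mu_\alpha=m_\alpha(Q(x_1),\dots,Q(x_m))$. It has degree at most $2|\alpha|$ and order at least $|\alpha|$ along every $F^i$. Because $Q(1+y)=Q(y)$, its restriction treats normal and tangential roots alike and is a polynomial in the $C_s$. To reach the classes $w_s$ we must break this symmetry, and the cheapest way is an extra factor $x_l$, which restricts to $1+y$ at a normal root and to $z$ at a tangential one. Let $u_1,u_2,\dots$ be indeterminates, $u^\gamma=u_{\gamma_1}\cdots u_{\gamma_{\ell(\gamma)}}$, and define $g_\gamma\in\mathcal R$ by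
\[
R(X)=\sum_{s\ge1}u_sQ(X)^s,\qquad\sum_\gamma g_\gamma u^\gamma=\prod_{l=1}^m\bigl(1+x_lR(x_l)\bigr).
\]
Thus $g_\gamma$ is a sum of products $\prod_ax_{l_a}Q(x_{l_a})^{\gamma_a}$ over distinct indices $l_a$; it has degree at most $2|\gamma|+\ell(\gamma)$ and order at least $|\gamma|$ along every $F^i$. For $f=\mu_\alpha g_\gamma$ and $D=|\alpha|+|\gamma|$ the cost is at most $|\alpha|+|\gamma|+\ell(\gamma)$. Lemma~\ref{lem:vanish} gives
\begin{equation}\label{eq:rel}
\int_{F^j}(1+C_1)^{n+1-D}\,\mu_\alpha|_j\,g_\gamma|_j\,wC^{-1}=0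
\quad\text{if }D\le j\text{ and }|\alpha|+|\gamma|+\ell(\gamma)\le k-2 .
\end{equation}

\subsection{The filtration by degree in $C$}

Let $\mathrm{Fil}^c\subset H$ be the ideal generated by the monomials in the $C_s$ of degree at least $c$. Then $\mathrm{Fil}^0=H$, $\mathrm{Fil}^{j+1}=0$ and $\mathrm{Fil}^a\,\mathrm{Fil}^b\subset\mathrm{Fil}^{a+b}$. We compute the leading terms of the factors in \eqref{eq:rel}.

First, $\mu_\alpha|_j=m_\alpha(y+y^2,z+z^2)$ is $m_\alpha(y,z)$ plus symmetric functions of higher degree in all the roots, so $\mu_\alpha|_j\equiv m_\alpha(y,z)$ modulo $\mathrm{Fil}^{|\alpha|+1}$. For $c\le j<m$ the $m_\alpha(y,z)$ with $|\alpha|=c$ form a basis of $\mathbb Z_2[C]_c$, the polynomials of degree $c$ in the $C_s$. Second, $1+C_1\equiv1$ and $C^{-1}\equiv1$ modulo $\mathrm{Fil}^1$. Third, put $\phi(X)=1+(1+X)R(X)$, so that $\phi(0)=1$. Then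
\[
\sum_\gamma g_\gamma|_j\,u^\gamma=\prod_y\phi(y)\prod_z\bigl(1+zR(z)\bigr)=\Bigl(\prod_y\phi(y)\prod_z\phi(z)\Bigr)\prod_z\frac{1+zR(z)}{\phi(z)} .
\]
The factor in parentheses is symmetric in all roots with constant term $1$, hence is $\equiv1$ modulo $\mathrm{Fil}^1$ coefficientwise. Since $1+zR=\phi+R$, we get $g_\gamma|_j\equiv\bar g_\gamma$ modulo $\mathrm{Fil}^1$, where the tangential classes $\bar g_\gamma$ are defined by
\begin{equation}\label{eq:gbar}
\sum_\gamma\bar g_\gamma u^\gamma=\prod_z\Bigl(1+\frac{R(z)}{1+(1+z)R(z)}\Bigr).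
\end{equation}
For example $\bar g_\emptyset=1$ and $\bar g_{(s)}=\sum_zQ(z)^s$. A zero root contributes the factor $1$, so \eqref{eq:gbar} defines stable classes for every manifold, and $\bar g_\gamma$ has only terms of degree at least $|\gamma|$, because $u_s$ always comes with $Q(z)^s$.

\subsection{Reduction to a statement about manifolds}

The numbers $\int_N\bar g_\gamma w$ with cheap $\gamma$ detect bordism classes.

\begin{lemma}\label{lem:detect}
If $0\ne[N]\in\mathcal N_d$, there is a partition $\gamma$ with $|\gamma|\le d$, $|\gamma|+\ell(\gamma)\le6d/5$ and $\int_N\bar g_\gamma w\ne0$.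
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:upper}, assuming Lemma~\ref{lem:detect}]
We show by descending induction on $c$ that $\int_{F^j}$ vanishes on $\mathrm{Fil}^c$; for $c=j+1$ there is nothing to prove, and $c=0$ is the goal. Suppose it vanishes on $\mathrm{Fil}^{c+1}$, where $0\le c\le j$. Put $d=j-c$ and fix $\kappa\in\mathbb Z_2[C]_c$. It suffices to show that the linear form
\[
\varphi(p)=\int_{F^j}\kappa\,p,\qquad p\in\mathbb Z_2[w]_d ,
\]
is zero. The relations \eqref{eq:rel} alone are too few for this; we first show that $\varphi$ is the system of Stiefel--Whitney numbers of a manifold.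

The $C_s$ are Stiefel--Whitney classes of a bundle, so $\operatorname{Sq}\kappa$ is $\kappa$ plus polynomials in the $C_s$ of degree greater than $c$; that is, $\operatorname{Sq}\kappa\equiv\kappa$ modulo $\mathrm{Fil}^{c+1}$. For $p\in\mathbb Z_2[w]$, the inductive hypothesis and Wu's formula on $F^j$ give
\[
\int_{F^j}\kappa\operatorname{Sq}p=\int_{F^j}\operatorname{Sq}\kappa\operatorname{Sq}p=\int_{F^j}\operatorname{Sq}(\kappa p)=\int_{F^j}\kappa\,Vp ,
\]
so $\varphi((\operatorname{Sq}p+Vp)_d)=0$. By Lemma~\ref{lem:W} there is a closed $N^d$ with $\varphi(p)=\int_Np(TN)$.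

Let $|\gamma|\le d$ and $|\gamma|+\ell(\gamma)\le6d/5$. Write $\kappa$ as a sum of $m_\alpha(y,z)$ with $|\alpha|=c$. For these $\alpha$ we have $D=c+|\gamma|\le j$, and the integer $c+|\gamma|+\ell(\gamma)$ is at most $c+\frac65d\le\frac65j$, hence at most $\lfloor6j/5\rfloor\le k-2$. So \eqref{eq:rel} holds. Summing over the $\alpha$, the integrand is $\equiv\kappa\,\bar g_\gamma w$ modulo $\mathrm{Fil}^{c+1}$, and therefore
\[
0=\int_{F^j}\kappa\,\bar g_\gamma w=\varphi\bigl((\bar g_\gamma w)_d\bigr)=\int_N\bar g_\gamma w .
\]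
By Lemma~\ref{lem:detect}, $[N]=0$, so $\varphi=0$. Thus $\nu^j$ bounds if $k\ge\lfloor6j/5\rfloor+2$.
\end{proof}

\subsection{Cheap detection of bordism classes}

The variable $u_s$ detects a generator $Z_s$ at cost $s+1$, that is, $(s+1)/s$ per dimension. For $s\ge5$ this ratio is at most $6/5$, but for $Z_2$ and $Z_4$ it would be $3/2$ and $5/4$. The point of the proof is that these two generators are seen by lower terms: $Z_2$ at cost $0$, through the Euler characteristic as in Example~\ref{ex:small}, and a suitable $Z_4$ at cost $3$, through $u_2$.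

\begin{proof}[Proof of Lemma~\ref{lem:detect}]
Let $I=\{s\ge5:s\ne2^a-1\}$, and set $u_s=0$ unless $s=2$ or $s\in I$. Define
\[
K(N)=\sum_\gamma u^\gamma\int_N\bar g_\gamma w=\int_N\prod_z(1+z)\Bigl(1+\frac{R(z)}{1+(1+z)R(z)}\Bigr).
\]
Only $\gamma$ with $|\gamma|\le\dim N$ contribute, so $K(N)$ is a polynomial. The integrand is a product over the roots, hence multiplicative under Whitney sums, and so $K:\mathcal N_*\to\mathbb Z_2[u_2,u_s\ (s\in I)]$ is a ring homomorphism.

Recall that $T\mathbb{RP}^q\oplus\mathbb R$ is the sum of $q+1$ copies of the canonical line bundle, so $\mathbb{RP}^q$ has $q+1$ stable roots, all equal to the generator $h$ of $H^1$, and $s_q[\mathbb{RP}^q]=q+1$.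

On $\mathbb{RP}^2$ we have $R=u_2h^2$ and $R^2=0$, so
\[
K(\mathbb{RP}^2)=\int(1+h)^3(1+u_2h^2)^3=\int(1+h+h^2)(1+u_2h^2)=1+u_2 .
\]
On $\mathbb{RP}^4$ we have $R=u_2(h^2+h^4)$, $R^2=u_2^2h^4$, $hR^2=R^3=0$, so each factor in \eqref{eq:gbar} is $1+\beta$ with $\beta=R+R^2=u_2(h^2+h^4)+u_2^2h^4$. Since $\beta^4=0$, $(1+\beta)^5=(1+\beta)(1+\beta^4)=1+\beta$. With $w=(1+h)^5=1+h+h^4$ this gives
\[
K(\mathbb{RP}^4)=\int(1+h+h^4)\bigl(1+u_2h^2+(u_2+u_2^2)h^4\bigr)=1+u_2+u_2^2 .
\]
Take $Z_2=[\mathbb{RP}^2]$ and $Z_4=[\mathbb{RP}^4]+[\mathbb{RP}^2]^2$; both have $s_q=1$. Then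
\[
K(Z_2)=1+u_2,\qquad K(Z_4)=1+u_2+u_2^2+(1+u_2)^2=u_2 .
\]
Let $Z_q$, $q\in I$, be any generators. The coefficient of $u_q$ in $K(Z_q)$ is $\int w\sum_z(z+z^2)^q=s_q[Z_q]=1$. Since $|\gamma|\le q$, the variable $u_q$ occurs in no other monomial and no $u_s$ with $s>q$ occurs. Hence $K(Z_q)=u_q+f_q$ with $f_q\in\mathbb Z_2[u_s:s<q]$.

Write $[N]=\sum_\omega\Phi_\omega(Z_2,Z_4)Z^\omega$, where $\omega$ runs over partitions with parts in $I$ and $\Phi_\omega$ is homogeneous of dimension $d-|\omega|$. Regard the target of $K$ as a polynomial ring over $\mathbb Z_2[u_2]$ and order the monomials $u^\omega$ lexicographically, comparing exponents of larger indices first. This order is compatible with products, and $u_q$ is the leading monomial of $K(Z_q)$; so $K(Z^\omega)$ is $u^\omega$ plus a $\mathbb Z_2[u_2]$-combination of smaller monomials. Let $\omega$ be the largest partition with $\Phi_\omega\ne0$. The terms with smaller $\omega'$ do not contain $u^\omega$, so the coefficient of $u^\omega$ in $K(N)$ is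
\[
\Phi_\omega(1+u_2,u_2)=\sum_bc_b(1+u_2)^{e_b}u_2^b,\qquad\text{where }\Phi_\omega=\sum_bc_bZ_2^{e_b}Z_4^b,\quad2e_b+4b=d-|\omega| .
\]
If $b_0$ is the least $b$ with $c_b\ne0$, then $u_2^{b_0}$ has coefficient $1$ in this sum. So $u^\gamma=u_2^{b_0}u^\omega$ occurs in $K(N)$, which means $\int_N\bar g_\gamma w\ne0$ and $|\gamma|\le d$. From $4b_0\le d-|\omega|$ and $5\ell(\omega)\le|\omega|$ we obtain
\[
|\gamma|+\ell(\gamma)=3b_0+|\omega|+\ell(\omega)\le\tfrac34\bigl(d-|\omega|\bigr)+\tfrac65|\omega|\le\tfrac65d .\qedhere
\]
\end{proof}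

\section{Involutions with $k=j+1+r$}\label{sec:examples}

The proof above pays most for powers of $Z_5$, so an extremal involution should have an $F^j$ fibered by powers of a nonbounding $5$-manifold $L$. The swap on $L\times L$ fixes a copy of $L$. We bundle $L\times L$ over the projective space of \eqref{eq:linear} in such a way that the involution of the total space acts on the fibers over $\mathbb{RP}^j$ by the swap and on the fibers over $\mathbb{RP}^n$ by $\tau\times\tau$, for an involution $\tau$ of $L$. If the fixed set of $\tau$ has dimension $2$, this adds $10$ to $m$, $5$ to $j$ and $4$ to $n$, hence $6$ to $k$.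

\subsection{The manifold $SU(3)/SO(3)$}

\begin{lemma}\label{lem:L}
The closed connected $5$-manifold $L=SU(3)/SO(3)$ is orientable, has $w_2w_3[L]\ne0$ and $H^4(L)=0$, and carries an involution with fixed set $\{\mathrm{pt}\}\sqcup\mathbb{RP}^2$.
\end{lemma}

\begin{proof}
\emph{The involution.} The group $SU(3)$ acts on $\mathcal S=\{X\in SU(3):X=X^{\mathsf T}\}$ by $g\cdot X=gXg^{\mathsf T}$. The stabilizer of $I$ consists of the $g$ with $g^{\mathsf T}=g^{-1}=\bar g^{\,\mathsf T}$, so it is $SO(3)$. The action is transitive: if $X=X_1+iX_2\in\mathcal S$ with $X_1,X_2$ real symmetric, then $X\bar X=I$ gives $X_1X_2=X_2X_1$, so $X=OEO^{\mathsf T}$ with $O\in SO(3)$ and $E\in SU(3)$ diagonal; choose a diagonal $E'\in SU(3)$ with $E'^2=E$, and $X=(OE')\cdot I$. Thus $L\cong\mathcal S$. The involution $X\mapsto\bar X$ fixes the real symmetric orthogonal matrices of determinant $1$. These are $I$ and the matrices with eigenvalues $1,-1,-1$, which correspond to lines in $\mathbb R^3$.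

\emph{The tangent bundle.} Let $\zeta=SU(3)\times_{SO(3)}\mathbb R^3$, an orientable $3$-plane bundle. The quotient $\mathfrak{su}(3)/\mathfrak{so}(3)$ is $i$ times the space of real symmetric traceless matrices, with $SO(3)$ acting by conjugation, so $TL\oplus\mathbb R\cong\operatorname{Sym}^2\zeta$. If $\zeta$ has roots $\rho_1,\rho_2,\rho_3$, with $\rho_1+\rho_2+\rho_3=0$, then $\operatorname{Sym}^2\zeta$ has roots $2\rho_a=0$ and $\rho_a+\rho_b$ for $a<b$, and the latter are $\rho_3,\rho_2,\rho_1$. Hence $w(L)=w(\zeta)=1+w_2(\zeta)+w_3(\zeta)$, and $L$ is orientable.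

\emph{The cohomology.} The classifying map $L\to BSO(3)$ of $\zeta$ has homotopy fiber $SU(3)$, and $\pi_q(SU(3))=0$ for $q\le2$. So the map is bijective on $\pi_1,\pi_2$ and surjective on $\pi_3$, and $H^q(BSO(3))\to H^q(L)$ is bijective for $q\le2$ and injective for $q=3$. As $H^*(BSO(3))=\mathbb Z_2[w_2,w_3]$, we get $H^1(L)=0$, $H^2(L)=\mathbb Z_2w_2$ and $w_3\ne0$. By Poincar\'e duality $H^4(L)=0$, $H^3(L)=\mathbb Z_2w_3$, and $w_2w_3[L]\ne0$.
\end{proof}

\subsection{The construction}

Fix $j,n,r$ as in Theorem~\ref{thm:examples}. Let $B=L^r$ with the product involution $\tau$ (a point if $r=0$). It is connected, orientable, of dimension $5r$, and $[B]=[L]^r\ne0$ because $\mathcal N_*$ is a polynomial ring. The components of $\operatorname{Fix}\tau$ are products of points and projective planes; their dimensions are $0,2,\dots,2r$, and $X=(\mathbb{RP}^2)^r$ is the only one of dimension $2r$. Put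
\[
c=j-5r\ge0,\qquad l=n+1-4r .
\]
Then $l\ge j+2-4r\ge r+2$ and $l\equiv j\pmod2$. On $Y=B\times B$ define commuting involutions $\sigma(a,b)=(b,a)$ and $\delta(a,b)=(\tau b,\tau a)$, with $\sigma\delta=\tau\times\tau$. Let $S^{c+l}$ be the unit sphere of $\mathbb R^{c+1}\oplus\mathbb R^l$, and
\[
M=(Y\times S^{c+l})\big/\,(y,s,s')\sim(\delta y,-s,-s'),\qquad T[y,s,s']=[\sigma y,s,-s'] .
\]
The identification is a free involution commuting with $(y,s,s')\mapsto(\sigma y,s,-s')$, so $M$ is a closed manifold of dimension $m=10r+c+l$, fibered over $\mathbb{RP}^{c+l}$ with fiber $Y$, and $T$ is well defined.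

A point $[y,s,s']$ is fixed if and only if $(\sigma y,s,-s')$ equals $(y,s,s')$ or $(\delta y,-s,-s')$. In the first case $s'=0$ and $y$ lies in the diagonal $\Delta\cong B$, on which $\delta$ acts as $\tau$. In the second case $s=0$ and $(\tau\times\tau)y=y$, and on such $y$ the map $\delta$ acts as $\sigma$. So $F=F_-\sqcup F_+$ with
\[
F_-=B\times_\tau S^c\to\mathbb{RP}^c,\qquad F_+=(\operatorname{Fix}\tau\times\operatorname{Fix}\tau)\times_\sigma S^{l-1}\to\mathbb{RP}^{l-1},
\]
where $G\times_\psi S^q$ denotes the quotient of $G\times S^q$ by $(\psi,-1)$. Here $\dim F_-=5r+c=j$, and the components of $F_+$ have dimensions among $l-1,l+1,\dots,l-1+4r=n$, all congruent to $n$. Therefore $F^j=F_-$, $F^n=(X\times X)\times_\sigma S^{l-1}$, and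
\[
k=m-n=(10r+c+l)-(l-1+4r)=6r+c+1=j+1+r .
\]

\subsection{Nonbounding}

To detect a fiber of $F_\pm$ by a characteristic number, we need the class pulled back from the projective space to be a polynomial in $v$ and $w$. Let $\lambda$ be the pullback to $M$ of the canonical line bundle over $\mathbb{RP}^{c+l}$, and $h=w_1(\lambda)$.

\begin{lemma}\label{lem:w1}
$w_1(M)=h$. Hence $v_1+w_1=h|_{F^i}$ on every $F^i$.
\end{lemma}

\begin{proof}
Let $\mathcal T$ be the tangent bundle along the fibers of $M\to\mathbb{RP}^{c+l}$, so $TM\oplus\mathbb R\cong\mathcal T\oplus(c+l+1)\lambda$. Orient $B$ and give $Y$ the product orientation. The map $\tau\times\tau$ has degree $(\deg\tau)^2=1$ and $\sigma$ has degree $(-1)^{(5r)^2}=(-1)^r$, so $\delta$ has degree $(-1)^r$. Hence the determinant line bundle of $\mathcal T$ is the quotient of $Y\times S^{c+l}\times\mathbb R$ by $(\delta,-1,(-1)^r)$, which is $\lambda^{\otimes r}$. So $w_1(M)=(r+c+l+1)h$, and $r+c+l+1\equiv r+(j+r)+j+1\equiv1$. The second claim follows from $TM|_{F^i}=\nu^i\oplus TF^i$.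
\end{proof}

The congruence $l\equiv j$, that is, the oddness of $n-j$, is what makes the coefficient of $h$ odd.

\begin{lemma}\label{lem:fiber}
Suppose that the projection makes $F^i$ a bundle over a linear subspace $\mathbb{RP}^q\subset\mathbb{RP}^{c+l}$ whose fiber $G$ does not bound. Then $\nu^i$ does not bound.
\end{lemma}

\begin{proof}
Let $\mathcal T'$ be the tangent bundle along the fibers of $F^i\to\mathbb{RP}^q$. Then $w(\mathcal T')=w\,(1+h)^{-(q+1)}$, so by Lemma~\ref{lem:w1} both $h$ and the classes of $\mathcal T'$ are polynomials in $v$ and $w$. Choose a polynomial $p$ with $\int_Gp(w(TG))\ne0$. The class $h^q$ is the pullback of the dual of a point, hence is dual to a fiber, and $\mathcal T'|_G=TG$. So the characteristic number $\int_{F^i}h^q\,p(w(\mathcal T'))=\int_Gp(w(TG))$ is nonzero.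
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:examples}]
Lemma~\ref{lem:fiber} applies to $F^j$, with fiber $B$, and to $F^n$, with fiber $X\times X=(\mathbb{RP}^2)^{2r}$, whose top Stiefel--Whitney number is its Euler characteristic $1$. So $\nu^j$ and $\nu^n$ do not bound. Remove, by Theorem~\ref{thm:CF}(b), every $F^i$ whose normal bundle bounds. The dimension $m$ and the remaining normal bundles are unchanged, so the resulting involution has all the required properties, with $k=j+1+r$.

If $r=0$, then $c=j$, $l=n+1$, and $(M,T)$ is the involution \eqref{eq:linear}, with $\pi_0(F)=\{j,n\}$.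

If $r=1$, then $l=n-3$, $\operatorname{Fix}\tau=\{b_0\}\sqcup\mathbb{RP}^2$, and $F_+=F^{n-4}\sqcup F^{n-2}\sqcup F^n$. The part $F^{n-4}=\{(b_0,b_0)\}\times_\sigma S^{l-1}=\mathbb{RP}^{l-1}$ has a point as fiber, so $\nu^{n-4}$ does not bound by Lemma~\ref{lem:fiber}. The swap interchanges $\{b_0\}\times\mathbb{RP}^2$ and $\mathbb{RP}^2\times\{b_0\}$, so the quotient map carries $\{b_0\}\times\mathbb{RP}^2\times S^{l-1}$ diffeomorphically onto $F^{n-2}$ and identifies $\nu^{n-2}$ with the normal bundle of this submanifold in $Y\times S^{c+l}$. That bundle is the sum of the normal bundle of $\{b_0\}\times\mathbb{RP}^2$ in $Y$, pulled back from $\mathbb{RP}^2$, and a trivial bundle of rank $c+1$. It extends over $\mathbb{RP}^2\times D^l$, so $F^{n-2}$ is removed and $\pi_0(F)=\{j,n-4,n\}$.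
\end{proof}

\begin{example}
The smallest counterexample of this family has $j=5$, $n=6$, $r=1$, so $c=0$, $l=3$ and $M$ is the $13$-dimensional quotient of $L\times L\times S^3$. The fixed set consists of $F^2=\mathbb{RP}^2$, $F^4=\mathbb{RP}^2\times S^2$, $F^5=L$ and $F^6=(\mathbb{RP}^2\times\mathbb{RP}^2)\times_\sigma S^2$. After $F^4$ is removed, $\pi_0(F)=\{2,5,6\}$ and $k=7$. Here $F^5$ is the diffeomorphic image of $\Delta\times\{(1,0)\}$, so $\nu^5=TL\oplus\mathbb R^3$ and $C=w(L)^2=1+w_2^2=1$, as $H^4(L)=0$. Thus $\int_{F^5}$ vanishes on $\mathrm{Fil}^1$, and the induction of Section~\ref{sec:upper} breaks down only at its last step $c=0$, where $\gamma=(5)$ has cost $6>k-2$.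
\end{example}

\section{The bound $k\le j+1$ under the gap condition}\label{sec:gap}

Assume the hypotheses of Theorem~\ref{thm:gap} and $k\ge j+2$; again we show that $\int_{F^j}$ vanishes on $H$. In Section~\ref{sec:upper} the test polynomials had high order along every $F^i$, and seeing the classes $w_s$ cost the extra $\ell(\gamma)$. Now the components $F^i$ with $i\ne j,n$ are so small that the power of $x$ kills them unaided. We need high order along $F^n$ only, and this leaves room for polynomials of degree $2s$ and order $s$, hence of cost $s$, that see $v_s$ and $w_s$ separately.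

\subsection{A generating series adapted to $F^n$}

Let $\theta$ be a formal variable. In the field of Laurent series $\mathbb Z_2((\theta))$ put
\[
t=\theta^{-1},\qquad\theta'=\frac\theta{1+\theta}=\frac1{t+1},\qquad\varpi=\theta\theta'=\frac1{t^2+t} ,
\]
so that $\theta'=t\varpi$ and $\theta=(t+1)\varpi$. Consider
\[
P=(1+\theta)^{-k}\prod_{l=1}^m(1+x_l\theta)\in\mathcal R[[\theta]] .
\]
Since $1+(1+y)\theta=(1+\theta)(1+y\theta')$,
\begin{equation}\label{eq:Prestr}
P|_i=(1+\theta)^{n-i}\Lambda,\qquad\Lambda=\sum_{a,b\ge0}v_aw_b\,\theta'^a\theta^b .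
\end{equation}
The factor $(1+\theta)^{-k}$ is chosen so that $P|_n=\Lambda$. The coefficient of $\theta^q$ in $P$ has degree at most $q$, but its order along $F^n$ is only $1$, because $v_1\theta'=v_1(\theta+\theta^2+\cdots)$ contributes to every power of $\theta$. We repair this by expanding in a basis in which each $\theta'^a\theta^b$ is a finite sum. Put
\[
\epsilon_0=1,\qquad\epsilon_{2s-1}=t\varpi^s=\theta^{2s-1}(1+\theta)^{-s},\qquad\epsilon_{2s}=\varpi^s=\theta^{2s}(1+\theta)^{-s}\qquad(s\ge1).
\]
As $\epsilon_q=\theta^q+(\text{higher powers})$, every power series in $\theta$ is uniquely $\sum_qA_q\epsilon_q$, and $A_q$ is the coefficient of $\theta^q$ plus a $\mathbb Z_2$-linear combination of the coefficients of $\theta^{q'}$, $q'<q$. Write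
\[
P=\sum_{q\ge0}A_q\epsilon_q,\qquad\Lambda=\sum_{q\ge0}a_q\epsilon_q .
\]
Then $A_q\in\mathcal R$, $\deg A_q\le q$, $A_0=a_0=1$, $A_1=x$ and $a_1=v_1+w_1$.

\begin{lemma}\label{lem:local}
For $s\ge1$, the classes $a_{2s-1}$ and $a_{2s}$ have only terms of degree at least $s$, and their parts of degree $s$ are $v_s+w_s$ and $w_s$ respectively.
\end{lemma}

\begin{proof}
We have $\theta'^a\theta^b=t^{a-b}\varpi^a$ if $a\ge b$ and $\theta'^a\theta^b=(t+1)^{b-a}\varpi^b$ if $b\ge a$. Repeated use of $t^2=t+\varpi^{-1}$ writes any polynomial in $t$ as a finite sum of elements $\varpi^{-e}$ and $t\varpi^{-e}$, $e\ge0$. So $\theta'^a\theta^b$ is a finite sum of elements $\varpi^s,t\varpi^s$ with $s\le\max(a,b)$. These elements have pairwise distinct orders $2s$, $2s-1$ in $\theta$, and the sum has order $a+b$; so for $a+b\ge1$ every summand has positive order and is one of the $\epsilon_q$, $q\ge1$. Hence $v_aw_b$ can occur in $a_{2s-1}$ or $a_{2s}$ only if $s\le\max(a,b)\le a+b$. If moreover $a+b=s$, then $(a,b)$ is $(s,0)$ or $(0,s)$. The polynomials $t^s+t$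 and $(t+1)^s+(t+1)$ vanish at $0$ and $1$, so they are divisible by $t^2+t=\varpi^{-1}$. Therefore $t^s\varpi^s=\epsilon_{2s-1}+\cdots$ and $(t+1)^s\varpi^s=\epsilon_{2s-1}+\epsilon_{2s}+\cdots$, where the dots stand for $\epsilon_q$ with $q\le2s-2$.
\end{proof}

For instance $\theta=\epsilon_1+\epsilon_2$, $\theta'^2=\epsilon_2+\epsilon_3$, $\theta\theta'=\epsilon_2$, $\theta^2=\epsilon_2+\epsilon_3+\epsilon_4$, and $a_2=w_1+v_2+v_1w_1+w_2$.

By \eqref{eq:Prestr}, $A_q|_n=a_q$, so $\operatorname{ord}_nA_q\ge\lceil q/2\rceil$. Along other components this fails: for $i=n-2$ the factor $(1+\theta)^2=1+\theta^2$ gives $A_2|_i$ the constant term $1$. On $F^j$, multiplication by the series $(1+\theta)^{n-j}$, whose constant term is $1$, sends $\epsilon_{q'}$ to $\epsilon_{q'}$ plus a combination of $\epsilon_q$ with $q>q'$. Hence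
\begin{equation}\label{eq:triang}
A_q|_j=a_q+\sum_{0<q'<q}\eta_{q,q'}\,a_{q'}+\eta_{q,0},\qquad\eta_{q,q'}\in\mathbb Z_2 ,
\end{equation}
and $x|_j=1+a_1$.

\subsection{The elements of cost at most $e$}

For $e\ge0$ let $\mathcal V_e\subset H$ be the span of the elements $(x|_j)^{-D}f|_j$ with
\[
0\le D\le e,\qquad f\in\mathcal R,\qquad\deg f\le D+e,\qquad\operatorname{ord}_nf\ge D .
\]
Degrees and orders add under multiplication, so $\mathcal V_e\mathcal V_{e'}\subset\mathcal V_{e+e'}$; also $\mathcal V_e\subset\mathcal V_{e+1}$. Writing $x$ and $A_q$ for their images in $H$, we have $1\in\mathcal V_0$, $x\in\mathcal V_1$ (take $D=0$), and $x^{-s}A_{2s-1},\,x^{-s}A_{2s}\in\mathcal V_s$ (take $D=s$).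

\begin{lemma}\label{lem:Vj}
$\int_{F^j}x^{n+1}v^{-1}g=0$ for all $g\in\mathcal V_j$.
\end{lemma}

\begin{proof}
Let $g=x^{-D}f$ with $(f,D)$ as in the definition for $e=j$. The cost is at most $j\le k-2$. For $i=n$ we have $\operatorname{ord}_nf+(n+1-D)\ge n+1>n$. For the other $i\ne j$ the gap condition gives $n+1-D\ge n+1-j>i$. Lemma~\ref{lem:vanish} applies.
\end{proof}

\begin{lemma}\label{lem:span}
$\mathcal V_j=H$.
\end{lemma}

\begin{proof}
Let $\mathfrak m\subset H$ be the ideal of elements without constant term; $\mathfrak m^q$ is spanned by the monomials in the generators $v_s,w_s$ with at least $q$ factors. All $a_q$ with $q\ge1$ lie in $\mathfrak m$.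

\emph{Step 1: for $1\le q\le2j$ and $s=\lceil q/2\rceil$ there is $\hat a_q\in\mathcal V_s$ with $\hat a_q\equiv a_q\pmod{\mathfrak m^2}$.} For $q=1$ take $\hat a_1=x+1$. Let $q\ge2$. From $x^{-s}=(1+a_1)^{-s}\equiv1+sa_1$ and \eqref{eq:triang},
\[
x^{-s}A_q\equiv a_q+\sum_{0<q'<q}\eta_{q,q'}\,a_{q'}+\eta_{q,0}(1+sa_1)\pmod{\mathfrak m^2} .
\]
The left side lies in $\mathcal V_s$, and so do $1$ and, by induction, the $\hat a_{q'}$ with $q'<q$. Subtracting the appropriate combination of them gives $\hat a_q$.

\emph{Step 2.} Put $\hat w_s=\hat a_{2s}$ and $\hat v_s=\hat a_{2s-1}+\hat a_{2s}$, elements of $\mathcal V_s$. By Lemma~\ref{lem:local}, for each generator $g$ of degree $s$,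
\[
\hat g=g+(\text{a sum of generators of degree}>s)+(\text{an element of }\mathfrak m^2).
\]
The last term may have low degree, so we order by the number of factors first. Let $\mu=g_1\cdots g_q$ be a monomial in the generators of degree $d\le j$, and put $\hat\mu=\hat g_1\cdots\hat g_q\in\mathcal V_d\subset\mathcal V_j$, with $\hat1=1$. Expanding, $\hat\mu$ is $\mu$ plus monomials with $q$ factors and degree greater than $d$ plus monomials with more than $q$ factors. Order the monomials of degree at most $j$, which form a finite basis of $H$, by the number of factors and then by degree. Each $\hat\mu$ is $\mu$ plus strictly later monomials, so the $\hat\mu$ also form a basis of $H$.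
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Suppose $k\ge j+2$ and let $p\in H$. Since $x$ is a unit in $H$, the element $g=x^{-n-1}vp$ lies in $H=\mathcal V_j$, and Lemma~\ref{lem:Vj} gives $\int_{F^j}p=0$. All characteristic numbers of $(F^j,\nu^j)$ vanish, so $\nu^j$ bounds by Theorem~\ref{thm:CF}(a), a contradiction. Hence $k\le j+1$.
\end{proof}

\begin{remark}
The gap condition is used only in Lemma~\ref{lem:Vj}. The involutions with $\pi_0(F)=\{j,n-4,n\}$ and $k=j+2$ show that it cannot be omitted when $j\ge5$; they violate it because $n-4>n-j$.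
\end{remark}

\begin{thebibliography}{9}

\bibitem{SC}
\emph{Involutions fixing many components: a small codimension phenomenon},
\texttt{https://www.dm.ufscar.br/\allowbreak ppgm/\allowbreak attachments/\allowbreak article/\allowbreak 697/\allowbreak pergher-desideri-II.pdf}.

\bibitem{KS}
Kosniowski and Stong, \emph{Involutions and characteristic numbers}, Topology \textbf{17} (1978).

\end{thebibliography}
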